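
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The total mass of super-Brownian motion\\ is an extreme harmonic function}


\begin{abstract}
Every positive harmonic function $h$ of Brownian motion gives a harmonic function
$\mu\mapsto\langle h,\mu\rangle$ of super-Brownian motion with branching $\psi(u)=u^2$.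
We prove that for $h=1$ on $\mathbb R^d$ this function, the total mass, is extreme, for every $d\ge1$.
The proof compares the mass-biased exit laws from a ball of radius $R$ for two initial measures supported in the
concentric ball of radius $R/4$. Their
total variation distance is at most a constant times $W/R+M/R^2$, where $W$ is the Wasserstein distance of the
normalized initial measures and $M$ is the sum of the initial masses; both orders occur. We also
treat other domains. If the process in the domain dies out before reaching the boundary, in the limit along an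
exhaustion, then $\langle h,\cdot\rangle$ is extreme exactly when $h$ is. In a ball, on
the other hand, $\langle h,\cdot\rangle$ is never extreme.
\end{abstract}

\section{The question and the results}

\subsection{Super-Brownian motion through its exit measures}

Let $E\subset\mathbb R^d$ be a domain; the main case is $E=\mathbb R^d$. Let $\xi=(\xi_t,\Pi_x)$ be Brownian motion,
with generator $\frac12\Delta$, and let $\mathcal M_c=\mathcal M_c(E)$ be the set of finite measures on $E$ with compact support, including the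
zero measure. It carries the $\sigma$-algebra generated by the maps $\mu\mapsto\mu(B)$, $B$ Borel. We write
$\langle f,\mu\rangle=\int f\,d\mu$ and $|\mu|=\langle 1,\mu\rangle$. The notation $D\Subset E$ means that $D$ is a domain whose closure is a
compact subset of $E$. ``Locally bounded'' means bounded on compact subsets of $E$. The first exit time of $\xi$ from an open set $D$ is $\tau_D$; for paths that start outside $D$ it is $0$.

Super-Brownian motion with quadratic branching describes the limit of a cloud of many small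
particles which move as independent Brownian motions and branch critically. We need
only its \emph{exit measures} from bounded domains $D$. If the cloud starts as $\mu\in\mathcal M_c$ and each particle is frozen on leaving $D$, the
frozen mass forms a random finite measure $X_D$. Its law under $P_\mu$ is characterized by
\begin{equation}\label{eq:laplace}
P_\mu e^{-\langle f,X_D\rangle}=e^{-\langle V_Df,\mu\rangle}\qquad(f\ge0\text{ Borel}),
\end{equation}
where $u=V_Df$ is, on $D$, the nonnegative solution of
\begin{equation}\label{eq:VD}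
u(x)+\Pi_x\int_0^{\tau_D}u(\xi_s)^2\,ds=\Pi_xf(\xi_{\tau_D}),
\end{equation}
and $u=f$ off $D$. Thus mass of $\mu$ outside $D$ stays where it is. For $D\Subset E$ these objects do not depend on the ambient domain $E$. Equation \eqref{eq:VD} is the
probabilistic form of the boundary value problem $\frac12\Delta u=u^2$ in $D$, $u=f$ on $\partial D$. We write $P_\mu F(X_D)$ for the expectation
of $F(X_D)$ under $P_\mu$.

\begin{definition}
A measurable function $H:\mathcal M_c\to[0,\infty)$ is \emph{$X$-harmonic}, written $H\in\mathbb H(X)$, if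
$P_\mu H(X_D)=H(\mu)$ for all $D\Subset E$ and $\mu\in\mathcal M_c$. An $H\in\mathbb H(X)$ is \emph{extreme} if
$\tilde H\le H$ and $\tilde H\in\mathbb H(X)$ imply $\tilde H=\mathrm{const}\cdot H$.
\end{definition}

A positive harmonic function $h$ in $E$ is called extreme if every positive harmonic $\tilde h\le h$ is a constant multiple
of $h$, that is, if $h$ spans an extreme ray of the cone of positive harmonic functions.

\subsection{Why the answer is not automatic}

For $h>0$ harmonic in $E$ put
\[
H_h(\mu)=\langle h,\mu\rangle .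
\]
The expected exit measure is the exit law of Brownian motion, $P_\mu\langle h,X_D\rangle=\int\mu(dx)\,\Pi_xh(\xi_{\tau_D})$
(Lemma~\ref{lem:tagged} below with $F=1$), and therefore $H_h\in\mathbb H(X)$. The map $h\mapsto H_h$ thus embeds the cone of positive harmonic functions in $\mathbb H(X)$.
If $H_h$ is extreme, so is $h$: for a positive harmonic
$\tilde h\le h$ we get $H_{\tilde h}=cH_h$, and evaluation at point masses gives $\tilde h=ch$.

The converse is a real question, because $\mathbb H(X)$ contains many functions that are not linear, and $H_h$ may dominate one of them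
although $h$ dominates no positive harmonic function other than its multiples. The natural candidate is
\begin{equation}\label{eq:candidate}
\tilde H(\mu)=\langle v,\mu\rangle e^{-\langle u,\mu\rangle},\qquad \tfrac12\Delta u=u^2,\quad \tfrac12\Delta v=2uv,\quad u,v\ge0 .
\end{equation}
It arises, up to sign, by differentiating $e^{-\langle u,\mu\rangle}$ along a family of solutions $u$; if $v\le h$ then $\tilde H\le H_h$. In
a ball such pairs exist below every $h$ and destroy extremality (Theorem~\ref{thm:other}(d)). In the whole space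
the only nonnegative solution of $\frac12\Delta u=u^2$ is $0$ (Remark~\ref{rem:dichotomy}), so this obstruction is absent.
This suggests that for $E=\mathbb R^d$ and $h=1$, an extreme harmonic function by Liouville's theorem, the answer is yes.
The question whether the total mass is extreme is posed in \cite{source}.

\begin{theorem}\label{thm:main}
For every $d\ge1$ the function $H(\mu)=\langle1,\mu\rangle$ on $\mathcal M_c(\mathbb R^d)$ is an extreme element of $\mathbb H(X)$.
\end{theorem}

\subsection{A quantitative form, and other domains}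

Let $B_R=\{|x|<R\}$ and $\tau_R=\tau_{B_R}$. For nonzero $\mu\in\mathcal M_c(\mathbb R^d)$ put $\hat\mu=\mu/|\mu|$ and define
the \emph{tagged exit law}
\[
Q_{\mu,R}(A)=|\mu|^{-1}P_\mu\big[|X_{B_R}|;\,X_{B_R}\in A\big],
\]
a probability measure on $\mathcal M_c$ because $P_\mu|X_{B_R}|=|\mu|$. It is the law of the exit measure biased by its mass: in terms of
particles, one exiting particle is picked and tagged. Let
$\|Q-Q'\|=\sup|\int g\,dQ-\int g\,dQ'|$, over measurable $0\le g\le1$, be the total variation distance, and let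
$W_1(\hat\mu,\hat\nu)=\inf\mathbb E|x-y|$ over all couplings $(x,y)$ of $\hat\mu$ and $\hat\nu$.

\begin{theorem}\label{thm:rate}
There is $C=C(d)$ such that for all $R>0$ and all nonzero $\mu,\nu$ supported in $\overline B_{R/4}$,
\begin{equation}\label{eq:rate}
\|Q_{\mu,R}-Q_{\nu,R}\|\le C\Big(\frac{W_1(\hat\mu,\hat\nu)}R+\frac{|\mu|+|\nu|}{R^2}\Big).
\end{equation}
Both orders are attained: there is $c_d>0$ such that
$\liminf_{R\to\infty}R\,\|Q_{\delta_x,R}-Q_{\delta_y,R}\|\ge c_d|x-y|$ for all $x,y\in\mathbb R^d$, and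
$\liminf_{R\to\infty}R^2\,\|Q_{\delta_0,R}-Q_{2\delta_0,R}\|>0$.
\end{theorem}

Theorem~\ref{thm:main} uses only the upper bound \eqref{eq:rate}.

\begin{theorem}\label{thm:other}
Let $E\subset\mathbb R^d$ be a domain and $h>0$ harmonic in $E$; consider $H_h(\mu)=\langle h,\mu\rangle$ on $\mathcal M_c(E)$. Let
$D_n\Subset E$, $\overline D_n\subset D_{n+1}$, $D_n\uparrow E$.
\begin{itemize}
\item[(a)] If $H_h$ is extreme, then $h$ is extreme.
\item[(b)] If $P_{\delta_x}(X_{D_n}\ne0)\to0$ for every $x\in E$, then $H_h$ is extreme if and only if $h$ is extreme.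
\item[(c)] Let $u:E\to[0,\infty)$ be Borel, locally bounded, $u\not\equiv0$, with $V_Du=u$ for all $D\Subset E$ (for instance
$u\in C^2(E)$ with $\frac12\Delta u=u^2$). Suppose that
\[
h_u:=\lim_n\Pi_\cdot\Big[h(\xi_{\tau_{D_n}})\,e^{-2\int_0^{\tau_{D_n}}u(\xi_s)\,ds}\Big]\not\equiv0 .
\]
Then $H_h$ is not extreme. The condition on $h_u$ holds if
$\sup_n\Pi_x\int_0^{\tau_{D_n}}(hu)(\xi_s)\,ds<\infty$ for some $x$.
\item[(d)] If $E$ is a ball, then no $H_h$ is extreme, even when $h$ is.
\end{itemize}
\end{theorem}

Part (a) was proved above; that the limit in (c) exists is shown in Section~\ref{sec:other}. We do not claim that (b) and (c) together exhaust all pairs $(E,h)$.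

\begin{remark}\label{rem:dichotomy}
The hypotheses of (b) and (c) exclude each other. Let $w_n=\lim_{\lambda\uparrow\infty}V_{D_n}\lambda$ on $D_n$; then
$P_{\delta_x}(X_{D_n}\neq0)=1-e^{-w_n(x)}$ for $x\in D_n$ (Lemma~\ref{lem:extinct}). If $u$ is as in (c), then, since $u$ is bounded on $\partial D_n$,
$u=V_{D_n}u\le w_n$ on $D_n$, and under the hypothesis of (b) the right side tends to $0$, so that $u\equiv0$. For $E=\mathbb R^d$ and $D_n=B_n$ the
hypothesis of (b) holds by Lemma~\ref{lem:extinct}. Hence no $u\not\equiv0$ as in (c) exists on $\mathbb R^d$, and (b) together with Liouville's theorem gives a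
second proof of Theorem~\ref{thm:main}, without a rate.
\end{remark}

Section~\ref{sec:idea} explains the method on point masses. Section~\ref{sec:prelim} collects
the standard tools, Section~\ref{sec:lemmas} proves the two lemmas on which everything rests, and Section~\ref{sec:upper} proves \eqref{eq:rate} and
Theorem~\ref{thm:main}. Section~\ref{sec:lower} contains the lower bounds, Section~\ref{sec:other} the other domains.

\section{The idea on the smallest cases}\label{sec:idea}

\subsection{Extremality as loss of memory}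

\begin{lemma}\label{lem:g}
Let $\tilde H\in\mathbb H(X)$ on $\mathcal M_c(\mathbb R^d)$ with $\tilde H\le H=\langle 1,\cdot\rangle$. Put $g(\mu)=\tilde H(\mu)/|\mu|$ for $\mu\ne0$ and $g(0)=0$. Then $g$ is measurable,
$0\le g\le1$, $\tilde H=gH$, and $g(\mu)=\int g\,dQ_{\mu,R}$ for all $\mu\ne0$ and $R>0$.
\end{lemma}

\begin{proof}
Since $\tilde H(0)\le H(0)=0$, we have $\tilde H(\mu)=|\mu|g(\mu)$ for all $\mu$, and $g$ is measurable with values in $[0,1]$. For $\mu\neq0$,
$g(\mu)=|\mu|^{-1}P_\mu\tilde H(X_{B_R})=|\mu|^{-1}P_\mu[|X_{B_R}|\,g(X_{B_R})]=\int g\,dQ_{\mu,R}$.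
\end{proof}

So $\tilde H$ is a multiple of $H$ as soon as $\|Q_{\mu,R}-Q_{\nu,R}\|\to0$ as $R\to\infty$ for all nonzero $\mu,\nu$: the tagged cloud, seen on a large sphere,
must forget its initial state. There are two things to forget, how much mass there was and where it was.

\subsection{Forgetting the mass: $a\delta_0$ against $b\delta_0$}

Let $D=B_R$, let $f\ge0$ be bounded, and let $u_\lambda=V_D(f+\lambda)$, $u=u_0$. By \eqref{eq:laplace},
$P_{a\delta_0}e^{-\langle f,X_D\rangle-\lambda|X_D|}=e^{-au_\lambda(0)}$. Differentiating at $\lambda=0$ and dividing by $-a$ we get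
\[
\int e^{-\langle f,\cdot\rangle}\,dQ_{a\delta_0,R}=e^{-au(0)}\,v(0),\qquad v=\partial_\lambda u_\lambda\big|_{\lambda=0}.
\]
Differentiating \eqref{eq:VD} formally (Lemma~\ref{lem:tagged} does this properly) gives the linear equation
$v(x)+2\,\Pi_x\int_0^{\tau_D}(uv)(\xi_s)\,ds=1$, which the Feynman--Kac formula solves:
\[
v(0)=\Pi_0e^{-2\int_0^{\tau_D}u(\xi_s)\,ds}=\Pi_0\,e^{-\langle u,2m_D\rangle}=\Pi_0\big[P_{2m_D}e^{-\langle f,X_D\rangle}\big].
\]
Here $m_D(B)=\int_0^{\tau_D}1_B(\xi_s)\,ds$ is the occupation measure of the path, and the last step is \eqref{eq:laplace} with the random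
initial measure $2m_D$. This says that $Q_{a\delta_0,R}$ is the law of $Y_a+Z$ with independent summands: $Y_a$ is an ordinary exit measure, distributed as $X_D$ under $P_{a\delta_0}$,
and $Z$ is the exit measure of the mass shed by one tagged Brownian particle along its way. \emph{The law of $Z$ does not depend on $a$.}
If $0\le g\le1$, then $|\mathbb Eg(Y_a+Z)-\mathbb Eg(Z)|\le P(Y_a\ne0)$, and likewise for $b$. Critical branching dies out before it reaches a
distant sphere: $P(Y_a\ne0)\le aC_dR^{-2}$ with a constant $C_d$, by Lemma~\ref{lem:extinct}. Therefore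
\[
\|Q_{a\delta_0,R}-Q_{b\delta_0,R}\|\le C_d\,\frac{a+b}{R^2}\longrightarrow0 ,
\]
and $g(a\delta_0)=g(b\delta_0)$ in Lemma~\ref{lem:g}. This is the mass term of \eqref{eq:rate}.

\subsection{Forgetting the position: $\delta_x$ against $\delta_y$}

Now the tagged particles start from $x$ and from $y$, and the shed masses $Z$ have different laws. We couple the two tagged paths so that they
coincide from a meeting time $T$ on. What they shed after $T$ is common. What each sheds before
$T$ is a measure of mass $2T$; if it lies inside $B_{R/2}$, its progeny reaches $\partial B_R$ with conditional probability at most of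
order $TR^{-2}$. The difficulty is that Brownian paths at distance $2\delta$ meet at a time with a tail of order $\delta t^{-1/2}$, so $\mathbb ET=\infty$.
But only meetings inside $B_{R/2}$ are needed. Restricted to this event, $T$ has expectation at most $\delta R$, which costs $\delta R\cdot R^{-2}=\delta/R$, and the
probability of not meeting there is again of order $\delta/R$. This is the first term of \eqref{eq:rate}.

\section{Exit measures: the tools}\label{sec:prelim}

In this section $D$ is a bounded domain in $\mathbb R^d$. It lies in some ball $B_R$, and It\^o's formula for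
$|\xi_t|^2$ gives $\Pi_x\tau_R=(R^2-|x|^2)/d$ for $x\in B_R$; hence $\sup_x\Pi_x\tau_D<\infty$. For bounded $k$ or $k\ge0$ put
$G_Dk(x)=\Pi_x\int_0^{\tau_D}k(\xi_s)\,ds$. The occupation measure $m_D$ is set to be $0$ on the null set $\{\tau_D=\infty\}$. It is a finite
measure carried by $D$, and it vanishes if $\xi_0\notin D$.

\begin{lemma}[Feynman--Kac]\label{lem:FK}
Let $c\ge0$ and $\rho$ be bounded Borel functions on $D$, and let $k$ be bounded Borel on $\partial D$. Then
\begin{equation}\label{eq:FK}
v(x)=\Pi_x\Big[k(\xi_{\tau_D})e^{-\int_0^{\tau_D}c(\xi_s)ds}+\int_0^{\tau_D}\rho(\xi_s)e^{-\int_0^{s}c(\xi_q)dq}\,ds\Big]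
\end{equation}
is the unique bounded Borel solution on $D$ of
\begin{equation}\label{eq:FKeq}
v+G_D(cv)=\Pi_\cdot k(\xi_{\tau_D})+G_D\rho .
\end{equation}
In particular $v\ge0$ if $k\ge0$ and $\rho\ge0$.
\end{lemma}

\begin{proof}
We abbreviate $\int_s^rc=\int_s^rc(\xi_q)\,dq$; note $\int_0^rc(\xi_s)e^{-\int_s^rc}ds=\int_0^rc(\xi_s)e^{-\int_0^sc}ds=1-e^{-\int_0^rc}$.

\emph{Existence.} Inserting \eqref{eq:FK} at the point $\xi_s$, we see from the Markov property and Fubini's theorem that $G_D(cv)(x)$ is the $\Pi_x$-expectation of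
\begin{multline*}
k(\xi_{\tau_D})\int_0^{\tau_D}c(\xi_s)e^{-\int_s^{\tau_D}c}\,ds+\int_0^{\tau_D}\rho(\xi_r)\int_0^rc(\xi_s)e^{-\int_s^rc}\,ds\,dr\\
=k(\xi_{\tau_D})\big(1-e^{-\int_0^{\tau_D}c}\big)+\int_0^{\tau_D}\rho(\xi_r)\big(1-e^{-\int_0^rc}\big)\,dr ,
\end{multline*}
which is \eqref{eq:FKeq}.

\emph{Uniqueness.} The difference $z$ of two bounded solutions satisfies $z=-G_D(cz)$. Let
$I=\Pi_x\int_0^{\tau_D}c(\xi_s)e^{-\int_0^sc}z(\xi_s)\,ds$, which is finite. Inserting $z=-G_D(cz)$ at $\xi_s$ and using the Markov property gives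
\[
I=-\Pi_x\int_0^{\tau_D}(cz)(\xi_r)\Big(\int_0^rc(\xi_s)e^{-\int_0^sc}ds\Big)dr=-G_D(cz)(x)+I ;
\]
Fubini's theorem applies because $cz$ is bounded, the inner integral is at most $1$, and $\Pi_x\tau_D<\infty$. Hence $z(x)=-G_D(cz)(x)=0$.
\end{proof}

We use the \emph{monotone class theorem} in the following form. If a vector space of bounded functions contains the constants, contains a class
$\mathcal K$ closed under multiplication, and is closed under bounded monotone limits, then it contains all bounded $\sigma(\mathcal K)$-measurable functions.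

A path started in $D$ has $\xi_{\tau_D}\in\partial D$. So on $D$ the function $V_Df$ depends only on the restriction of $f$ to $\partial D$, and in statements about $V_Df$ on $D$ below, bounds and
inequalities for $f$ are needed only on $\partial D$.

\begin{lemma}\label{lem:facts}
\begin{itemize}
\item[(i)] For bounded $f\ge0$ the function $u=V_Df$ is the unique bounded nonnegative solution of \eqref{eq:VD} on $D$, and $0\le V_Df\le\Pi_\cdot f(\xi_{\tau_D})$.
\item[(ii)] $V_Df$ is nondecreasing in $f$.
\item[(iii)] $X_D$ is $P_\mu$-a.s.\ carried by the compact set $\partial D\cup\operatorname{supp}\mu$.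
\item[(iv)] Under $P_{\mu_1+\mu_2}$ the exit measure $X_D$ has the law of $Y_1+Y_2$ with independent $Y_i$ distributed as $X_D$ under $P_{\mu_i}$.
\item[(v)] For measurable $F\ge0$ on $\mathcal M_c$ the function $m\mapsto P_mF(X_D)$ is measurable. Hence so is $\omega\mapsto P_{\mu+2m_D(\omega)}F(X_D)$ on path space;
the same holds for occupation measures over random time intervals, contained in $[0,\tau_D)$, with measurable endpoints.
\item[(vi)] If $B\subset D$ is a subdomain and $u=V_Df$ with $f\ge0$ bounded, then $u=V_Bu$.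
\end{itemize}
\end{lemma}

\begin{proof}
(i) The bound is read off \eqref{eq:VD}. The difference $z=u_1-u_2$ of two bounded nonnegative solutions satisfies $z+G_D((u_1+u_2)z)=0$, so
$z=0$ by Lemma~\ref{lem:FK}.

(ii) Take $\mu=\delta_x$ in \eqref{eq:laplace}.

(iii) Let $K=\partial D\cup\operatorname{supp}\mu$ and $f=1_{K^c}$. On $D$ we have $V_Df=0$, because $f=0$ on $\partial D$; off $D$ we have
$V_Df=1_{K^c}$, which vanishes on $\operatorname{supp}\mu$. Thus $P_\mu e^{-X_D(K^c)}=1$.

(iv), (v) The functions $e^{-\langle f,\cdot\rangle}$, $f\ge0$ bounded Borel, form a class closed under multiplication and containing $1$. They generate the $\sigma$-algebra of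
$\mathcal M_c$, since $\mu(B)=\lim_{\lambda\downarrow0}\lambda^{-1}(1-e^{-\lambda\mu(B)})$. By the monotone class theorem the Laplace functional \eqref{eq:laplace} determines the law of $X_D$,
and as it factorizes for $\mu=\mu_1+\mu_2$, (iv) follows. Also $m\mapsto P_me^{-\langle f,X_D\rangle}=e^{-\langle V_Df,m\rangle}$ is
measurable, so $m\mapsto P_mF(X_D)$ is measurable for bounded $F$, and by monotone limits for all $F\ge0$. Finally $\omega\mapsto m_D(\omega)(B)$ is measurable for each Borel $B$ by Fubini's theorem, and likewise for the other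
occupation measures.

(vi) For $x\in B$ the strong Markov property at $\tau_B$ turns \eqref{eq:VD} into $u(x)=\Pi_xu(\xi_{\tau_B})-G_B(u^2)(x)$; here we use $u=f$ off $D$. As $u$ is bounded, (i) applies on $B$. Off $B$ there is nothing to prove.
\end{proof}

\section{The tagged particle and extinction}\label{sec:lemmas}

The computation of Section~\ref{sec:idea} works for every initial measure and every weight $k$ in place of $1$. The initial point of the tagged particle
is then chosen according to $\mu$, and the particle is weighted by the value of $k$ at its exit point.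

\begin{lemma}[tagged particle formula]\label{lem:tagged}
Let $D\Subset E$ and let $k\ge0$ be Borel and locally bounded on $E$. For all $\mu\in\mathcal M_c(E)$ and measurable $F\ge0$,
\begin{equation}\label{eq:tagged}
P_\mu\big[\langle k,X_D\rangle F(X_D)\big]=\int\mu(dx)\,\Pi_x\Big[k(\xi_{\tau_D})\,P_{\mu+2m_D}F(X_D)\Big].
\end{equation}
\end{lemma}

\begin{proof}
Neither side changes if $k$ is replaced by $k1_K$ with $K=\partial D\cup\operatorname{supp}\mu$: on the left by Lemma~\ref{lem:facts}(iii), on the right because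
$\xi_{\tau_D}\in\partial D$ a.s.\ if the path starts in $D$, and $\xi_{\tau_D}=x\in\operatorname{supp}\mu$ for $\mu$-almost every starting point $x\notin D$. Since $K$ is a compact subset of $E$, we may assume $k$ bounded.

Let $f\ge0$ be bounded Borel, $u_\lambda=V_D(f+\lambda k)$ for $\lambda\ge0$, and $v_\lambda=(u_\lambda-u_0)/\lambda$ for $\lambda>0$; $v_\lambda\ge0$ by Lemma~\ref{lem:facts}(ii).
Subtracting the equations \eqref{eq:VD} for $u_\lambda$ and $u_0$ we get, on $D$,
\[
v_\lambda+G_D\big((u_\lambda+u_0)v_\lambda\big)=\Pi_\cdot k(\xi_{\tau_D}).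
\]
Hence $0\le v_\lambda\le\sup k$, so $u_\lambda\to u_0$ uniformly on $D$ as $\lambda\downarrow0$. By Lemma~\ref{lem:FK} with $c=u_\lambda+u_0$ and bounded convergence,
\[
v_\lambda(x)=\Pi_x\Big[k(\xi_{\tau_D})e^{-\int_0^{\tau_D}(u_\lambda+u_0)(\xi_s)ds}\Big]\longrightarrow\Pi_x\Big[k(\xi_{\tau_D})e^{-\langle u_0,2m_D\rangle}\Big].
\]
Off $D$, $v_\lambda=k$, which agrees with the right side since there $\tau_D=0$ and $m_D=0$. Now differentiate
$P_\mu e^{-\langle f+\lambda k,X_D\rangle}=e^{-\langle u_\lambda,\mu\rangle}$ at $\lambda=0+$. On the left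
$\lambda^{-1}(1-e^{-\lambda\langle k,X_D\rangle})\uparrow\langle k,X_D\rangle$ as $\lambda\downarrow0$ and monotone convergence applies; on the right $\langle u_\lambda,\mu\rangle=\langle u_0,\mu\rangle+\lambda\langle v_\lambda,\mu\rangle$, and $\langle v_\lambda,\mu\rangle$ converges by bounded
convergence. Thus
\begin{align*}
P_\mu\big[\langle k,X_D\rangle e^{-\langle f,X_D\rangle}\big]
&=e^{-\langle u_0,\mu\rangle}\int\mu(dx)\,\Pi_x\big[k(\xi_{\tau_D})e^{-\langle u_0,2m_D\rangle}\big]\\
&=\int\mu(dx)\,\Pi_x\big[k(\xi_{\tau_D})\,P_{\mu+2m_D}e^{-\langle f,X_D\rangle}\big],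
\end{align*}
the last step by \eqref{eq:laplace} with initial measure $\mu+2m_D$. This is \eqref{eq:tagged} for $F=e^{-\langle f,\cdot\rangle}$. The case $f=0$ shows that both sides of \eqref{eq:tagged} are finite
for bounded $F$. By the monotone class theorem \eqref{eq:tagged} holds for all bounded measurable $F$, and by monotone limits for all measurable $F\ge0$.
\end{proof}

\begin{corollary}\label{cor:harmonic}
If $h>0$ is harmonic in $E$ and $D\Subset E$, then $P_\mu\langle h,X_D\rangle=\langle h,\mu\rangle$ for $\mu\in\mathcal M_c(E)$, so $H_h\in\mathbb H(X)$. For nonzero $\mu\in\mathcal M_c(\mathbb R^d)$ and measurable $0\le g\le 1$,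
\begin{equation}\label{eq:Q}
\int g\,dQ_{\mu,R}=\int\hat\mu(dx)\,\Pi_x\big[P_{\mu+2m_D}\,g(X_D)\big],\qquad D=B_R .
\end{equation}
\end{corollary}

\begin{proof}
Take $k=h$, $F=1$ in \eqref{eq:tagged} and use $\Pi_xh(\xi_{\tau_D})=h(x)$, valid by It\^o's formula as $\overline D\subset E$ is compact. For \eqref{eq:Q} take $k=1$, $F=g$.
\end{proof}

The second ingredient is extinction. The probability that a cloud started from $\delta_x$ reaches $\partial D$ is governed by the solution of $\frac12\Delta w=w^2$ with
infinite boundary values. In $B_R$ this solution has order $R^{-2}$ away from the boundary, as scaling predicts; we bound it by an explicit supersolution.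

\begin{lemma}[extinction]\label{lem:extinct}
Let $D$ be a bounded domain and $w_D=\lim_{\lambda\uparrow\infty}V_D\lambda$ on $D$. If $m\in\mathcal M_c$ is carried by $D$, then
\[
P_m(X_D\ne0)=1-e^{-\langle w_D,m\rangle}\le1\wedge\langle w_D,m\rangle .
\]
Let $C_d=\max(2d,12)$. Then $w_{B_R}(x)\le U_R(x):=C_dR^2(R^2-|x|^2)^{-2}$ on $B_R$. In particular $w_{B_R}\le2C_dR^{-2}$ on $\overline B_{R/2}$.
\end{lemma}

\begin{proof}
First, $P_m(X_D=0)=\lim_{\lambda\uparrow\infty}P_me^{-\lambda|X_D|}=\lim_\lambda e^{-\langle V_D\lambda,m\rangle}=e^{-\langle w_D,m\rangle}$ by monotone convergence.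

Next we check that $U_R$ is a supersolution. Let $\varphi=R^2-|x|^2$, so $\nabla\varphi=-2x$ and $\Delta\varphi=-2d$. Then
$\Delta\varphi^{-2}=-2\varphi^{-3}\Delta\varphi+6\varphi^{-4}|\nabla\varphi|^2=4d\varphi^{-3}+24|x|^2\varphi^{-4}$, and since $\varphi+|x|^2=R^2$,
\[
\tfrac12\Delta U_R=C_dR^2\varphi^{-4}\big(2d\varphi+12|x|^2\big)\le C_d^2R^4\varphi^{-4}=U_R^2 .
\]

To compare, fix $\lambda>0$ and let $u=V_{B_R}\lambda\le\lambda$. Since $U_R\to\infty$ at $\partial B_R$, we have $U_R\ge\lambda$ on $\partial B_r$ for all $r<R$ close to $R$. The function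
$\rho=U_R^2-\frac12\Delta U_R\ge0$ is bounded on $B_r$. On $B_r$, It\^o's formula gives
$U_R+G_{B_r}(U_R^2)=\Pi_\cdot U_R(\xi_{\tau_r})+G_{B_r}\rho$, and Lemma~\ref{lem:facts}(vi) gives $u+G_{B_r}(u^2)=\Pi_\cdot u(\xi_{\tau_r})$. So $z=U_R-u$ is a bounded solution of
\[
z+G_{B_r}\big((U_R+u)z\big)=\Pi_\cdot z(\xi_{\tau_r})+G_{B_r}\rho\qquad\text{on }B_r ,
\]
with $z\ge0$ on $\partial B_r$ and $\rho\ge0$. Lemma~\ref{lem:FK} gives $z\ge0$ on $B_r$. Let $r\uparrow R$ and then $\lambda\uparrow\infty$. Finally, for $|x|\le R/2$,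
$U_R(x)\le C_dR^{-2}(3/4)^{-2}<2C_dR^{-2}$.
\end{proof}

\section{The upper bound and the proof of extremality}\label{sec:upper}

\subsection{Mirror coupling}

Let $x,y\in\overline B_{R/4}$ and $\delta=|x-y|/2\le R/4$. Let $W$ be a Brownian motion from $0$ and $\xi=x+W$. If $x=y$ put $T=0$ and $\xi'=\xi$. If $x\ne y$, let
\[
T=\inf\{t:(x-y)\cdot W_t=-|x-y|^2/2\}
\]
be the time at which $\xi$ hits the hyperplane $\Gamma$ bisecting the segment $[x,y]$. Let $\xi'_t$ be the mirror image of $\xi_t$ in $\Gamma$ for $t\le T$, and $\xi'_t=\xi_t$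
for $t\ge T$. The image of the whole path $\xi$ is a Brownian motion from $y$ which hits $\Gamma$ at the same time and place. Hence, by the strong Markov property at $T$, $\xi'$ is a Brownian
motion from $y$. Let $\tau_r$ and $\tau'_r$ be the exit times of $\xi$ and $\xi'$ from $B_r$, and let
\[
A=\{T<\tau_{R/2}\wedge\tau'_{R/2}\}
\]
be the event that the paths meet before either leaves $B_{R/2}$ (Figure~\ref{fig:mirror}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw (0,0) circle (3);
\draw[gray] (0,0) circle (1.5);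
\draw[gray] (0,0) circle (0.75);
\draw[dashed] (0,-3.2) -- (0,3.3);
\node at (0.22,-2.75) {$\Gamma$};
\draw[thick] (0.55,0.1)--(0.72,0.35)--(0.5,0.55)--(0.65,0.8)--(0.3,0.75)--(0,1.0);
\draw[thick] (-0.55,0.1)--(-0.72,0.35)--(-0.5,0.55)--(-0.65,0.8)--(-0.3,0.75)--(0,1.0);
\draw[very thick] (0,1.0)--(-0.25,1.3)--(0.1,1.65)--(0.5,1.5)--(0.6,2.0)--(0.95,2.25)--(1.0,2.828);
\fill (0.55,0.1) circle (1.5pt) node[below] {$x$};
\fill (-0.55,0.1) circle (1.5pt) node[below] {$y$};
\fill (0,1.0) circle (1.5pt);
\node at (0.33,1.13) {$\xi_T$};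
\node at (0.95,0.75) {$a$};
\node at (-0.95,0.75) {$a'$};
\node at (0.85,1.75) {$r$};
\node at (2.45,-2.35) {$B_R$};
\node at (1.3,-1.3) {$B_{R/2}$};
\node at (0.75,-0.78) {$B_{R/4}$};
\end{tikzpicture}
\caption{Two tagged paths, started from $x$ and $y$, are mirror images in the hyperplane $\Gamma$ until they meet at time $T$; then they coincide. Their occupation measures
up to the exit from $B_R$ are $a+r$ and $a'+r$, where $a$ and $a'$ have mass $T$ and $r$ is common.}
\label{fig:mirror}
\end{figure}

\begin{lemma}\label{lem:coupling}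
With $C'_d=2\sqrt{2/\pi}\,(1+32d)$,
\[
\text{(i)}\quad\mathbb E[T\wedge\tau_{R/2}]\le\delta R,\qquad\qquad \text{(ii)}\quad P(A^c)\le C'_d\,\delta/R .
\]
\end{lemma}

\begin{proof}
If $x=y$, both left sides vanish. Let $x\ne y$. The signed distance $\beta$ of $\xi$ from $\Gamma$ is a one-dimensional Brownian motion from $\delta$, and $T$ is its hitting time of $0$. Hence $T<\infty$ a.s., and by the
reflection principle $P(T>t)=P(|N|<\delta/\sqrt t)\le\delta\sqrt{2/(\pi t)}$ with $N$ standard normal.

(i) The hyperplane contains $(x+y)/2\in\overline B_{R/4}$, so $\beta\le\frac R2+\frac R4<R$ before $\tau_{R/2}$. Hence $T\wedge\tau_{R/2}$ is at most the exit time of $\beta$ from $(0,R)$,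
whose mean is $\delta(R-\delta)$.

(ii) We have $A^c=\{\tau_{R/2}\le T\}\cup\{\tau'_{R/2}\le T\}$. If $\tau_{R/2}\le T$, then either $T>R^2$, or $\xi$ reaches distance $\frac R2-\frac R4=\frac R4$ from $x$ by time $T\wedge R^2$. The first event has probability at most $\sqrt{2/\pi}\,\delta/R$. By
Doob's inequality for the submartingale $|\xi_{t\wedge T}-x|^2$, $t\le R^2$, the second has probability at most
\[
\frac{16}{R^2}\,\mathbb E|\xi_{T\wedge R^2}-x|^2=\frac{16d}{R^2}\,\mathbb E[T\wedge R^2]\le\frac{16d}{R^2}\int_0^{R^2}\delta\sqrt{\frac2{\pi t}}\,dt=32d\,\sqrt{\frac2\pi}\,\frac\delta R .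
\]
The same bounds hold for $\xi'$, which is a Brownian motion from $y\in\overline B_{R/4}$ with hitting time $T$ of $\Gamma$. Add the two.
\end{proof}

\subsection{Proof of the upper bound \eqref{eq:rate}}

Let $0\le g\le1$ be measurable, let $\mu,\nu\ne0$ be supported in $\overline B_{R/4}$, and let $D=B_R$. Let $(x,y)$ be a coupling of $\hat\mu$ and $\hat\nu$, let $W$ be independent of it, and use the mirror coupling of $\xi$ and $\xi'$ given $(x,y)$; all objects are
measurable functions of $(x,y,W)$. Write $m_D$ and $m_D'$ for the occupation measures of $\xi$ and $\xi'$ up to the exit from $D$. By \eqref{eq:Q},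
\[
\int g\,dQ_{\mu,R}-\int g\,dQ_{\nu,R}=\mathbb E\big[P_{\mu+2m_D}g(X_D)-P_{\nu+2m'_D}g(X_D)\big].
\]
On $A^c$ the integrand is at most $1$ in absolute value. On $A$ the paths leave $D$ at the same time and
\[
m_D=a+r,\qquad m'_D=a'+r ,
\]
where $a$, $a'$ are the occupation measures over $[0,T)$, carried by $B_{R/2}$ and of mass $T$, and $r$ is the common occupation measure over $[T,\tau_R)$. By the branching property,
Lemma~\ref{lem:facts}(iv), $P_{\mu+2a+2r}g(X_D)$ is, for each given path, the expectation of $g(Y+Z)$ with independent $Y$ and $Z$ distributed as $X_D$ under $P_{\mu+2a}$ and $P_{2r}$. Since $g(Y+Z)=g(Z)$ on $\{Y=0\}$, Lemma~\ref{lem:extinct} gives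
\[
\big|P_{\mu+2a+2r}\,g(X_D)-P_{2r}\,g(X_D)\big|\le P(Y\ne0)\le\langle w_D,\mu+2a\rangle\le2C_dR^{-2}\big(|\mu|+2T\big).
\]
The same holds for $\nu$ and $a'$, with the same $r$. Therefore
\[
\Big|\int g\,dQ_{\mu,R}-\int g\,dQ_{\nu,R}\Big|\le\mathbb E\Big\{P(A^c\mid x,y)+2C_dR^{-2}\big(|\mu|+|\nu|+4\,\mathbb E[T;A\mid x,y]\big)\Big\}.
\]
Since $T=T\wedge\tau_{R/2}$ on $A$, Lemma~\ref{lem:coupling} bounds the right side by
\[
\big(C'_d+8C_d\big)\frac{\mathbb E|x-y|}{2R}+2C_d\,\frac{|\mu|+|\nu|}{R^2}.
\]
Take the infimum over couplings and the supremum over $g$. \qed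

\subsection{Proof of Theorem~\ref{thm:main}}

$H\in\mathbb H(X)$ by Corollary~\ref{cor:harmonic}. Let $\tilde H\in\mathbb H(X)$ with $\tilde H\le H$, and let $g$ be as in Lemma~\ref{lem:g}. Given nonzero $\mu,\nu\in\mathcal M_c$, their supports lie
in $\overline B_{R/4}$ for all large $R$; this is where compactness of the supports enters. For such $R$,
\[
|g(\mu)-g(\nu)|\le\|Q_{\mu,R}-Q_{\nu,R}\|\le C\Big(\frac{W_1(\hat\mu,\hat\nu)}R+\frac{|\mu|+|\nu|}{R^2}\Big)\xrightarrow[R\to\infty]{}0 .
\]
So $g$ is constant on nonzero measures, and $\tilde H=gH=\mathrm{const}\cdot H$. \qed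

\begin{remark}
Only the harmonicity of $\tilde H$ along a sequence of balls $B_{R_n}$, $R_n\to\infty$, was used.
\end{remark}

\section{Both rates occur}\label{sec:lower}

To bound the distance from below it suffices to exhibit test functions $g$. We take Laplace functionals adapted to the scale $R$, for which Brownian scaling makes everything explicit.
Let $f\ge0$ be bounded Borel on $\partial B_1$, extended by $0$, $u=V_{B_1}f$ and $v(x)=\Pi_xe^{-2\int_0^{\tau_1}u(\xi_s)ds}$ on $B_1$. Put $f_R(z)=R^{-2}f(z/R)$ on $\partial B_R$ and $f_R=0$ elsewhere. By Brownian scaling,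
$G_{B_R}k(x)=R^2G_{B_1}[k(R\,\cdot)](x/R)$, so $R^{-2}u(\cdot/R)$ solves \eqref{eq:VD} in $B_R$ with boundary function $f_R$, and by uniqueness it equals $V_{B_R}f_R$ on $B_R$. Inserting
$g=e^{-\langle f_R,\cdot\rangle}$ in \eqref{eq:Q} and scaling once more we get, for $\mu\ne0$ supported in $B_R$,
\begin{equation}\label{eq:scaled}
\int e^{-\langle f_R,\cdot\rangle}\,dQ_{\mu,R}=e^{-R^{-2}\langle u(\cdot/R),\mu\rangle}\int\hat\mu(dx)\,v(x/R).
\end{equation}

\subsection{The mass term}

Let $f=1$ on $\partial B_1$. The values of \eqref{eq:scaled} for $\mu=\delta_0$ and $\mu=2\delta_0$ differ by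
\[
v(0)\big(e^{-R^{-2}u(0)}-e^{-2R^{-2}u(0)}\big)\sim R^{-2}u(0)v(0).
\]
Here $v(0)>0$ because $\tau_1<\infty$ a.s.\ and $u\le 1$. Also $u(0)>0$: otherwise $P_{\delta_0}e^{-|X_{B_1}|}=1$, so $X_{B_1}=0$ a.s., contrary to $P_{\delta_0}|X_{B_1}|=1$.
This proves the last claim of Theorem~\ref{thm:rate}. \qed

\subsection{The position term}

Now the effect sits in the difference $v(x/R)-v(y/R)$, and we need $v$ to vary to first order near $0$. For small boundary data $v$ is close to $1-2G_{B_1}(\Pi_\cdot f(\xi_{\tau_1}))$, and we control the error with the following estimate.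
Write $G=G_{B_1}$; then $G1(x)=(1-|x|^2)/d$, so $\|G1\|_\infty=1/d$.

\begin{lemma}\label{lem:lip}
There is $K_d$ such that $|Gk(x)-Gk(y)|\le K_d\|k\|_\infty|x-y|$ for all bounded Borel $k$ and $x,y\in\overline B_{1/4}$.
\end{lemma}

\begin{proof}
Let $x\ne y$. Use the mirror coupling from $x,y$ with $R=1$, and let $\sigma=T\wedge\tau_{1/2}\wedge\tau'_{1/2}$. Up to time $\sigma\le T$ the path $\xi'$ agrees with the mirror image of the whole path $\xi$. Both $\xi$ and this mirror image are Brownian motions in the filtration of $W$, and $\sigma$ is a stopping time of that filtration. Since neither path has left $B_1$ by time $\sigma$,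
the strong Markov property at $\sigma$ gives
\[
Gk(x)-Gk(y)=\mathbb E\int_0^\sigma\big(k(\xi_s)-k(\xi'_s)\big)ds+\mathbb E\big[Gk(\xi_\sigma)-Gk(\xi'_\sigma)\big].
\]
On $A$ we have $\sigma=T$ and $\xi_\sigma=\xi'_\sigma$, so the last integrand vanishes there. Hence the modulus is at most $2\|k\|_\infty\mathbb E\sigma+2d^{-1}\|k\|_\infty P(A^c)$. By Lemma~\ref{lem:coupling},
$\mathbb E\sigma\le|x-y|/2$ and $P(A^c)\le C'_d|x-y|/2$.
\end{proof}

Let $x\ne y$ and $e=(x-y)/|x-y|$. The function $q(z)=1+z\cdot e$ is harmonic with $0\le q\le2$ on $\overline B_1$. Take $f=\varepsilon q$ on $\partial B_1$ with $\varepsilon>0$ to be chosen. Then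
$\Pi_\cdot f(\xi_{\tau_1})=\varepsilon q$ on $B_1$, and \eqref{eq:VD} gives
\[
0\le u\le\varepsilon q\le2\varepsilon,\qquad 0\le\varepsilon q-u=G(u^2)\le4\varepsilon^2/d .
\]
By Lemma~\ref{lem:FK} with $c=2u$, $k=1$ and $\rho=0$, $v=1-2G(uv)$; as $0\le v\le1$, we get $0\le1-v\le4\varepsilon/d$. Hence
\[
v-1+2\varepsilon Gq=2G(\varepsilon q-uv)=2G\kappa,\qquad \kappa=(\varepsilon q-u)+u(1-v),\qquad 0\le\kappa\le\frac{4\varepsilon^2}d+\frac{8\varepsilon^2}d=\frac{12\varepsilon^2}d .
\]
The main term is explicit:
\[
Gq(z)=\frac{1-|z|^2}d+\frac{(1-|z|^2)\,z\cdot e}{d+2} .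
\]
Indeed, the right side vanishes on $\partial B_1$, and $\frac12\Delta[(1-|z|^2)\,z\cdot e]=\frac12(-2d-4)\,z\cdot e=-(d+2)\,z\cdot e$, so $\frac12\Delta$ of it is $-1-z\cdot e=-q$; apply It\^o's formula. Consequently, for fixed $x,y$,
\[
Gq(x/R)-Gq(y/R)=\frac{|x-y|}{(d+2)R}+O(R^{-2}),
\]
and by Lemma~\ref{lem:lip} applied to $\kappa$, for large $R$,
\[
|v(x/R)-v(y/R)|\ge\frac{|x-y|}R\Big(\frac{2\varepsilon}{d+2}-\frac{24K_d\,\varepsilon^2}d\Big)-O(R^{-2}).
\]
Fix $\varepsilon=\varepsilon(d)>0$ so small that the bracket is at least $c_d:=\varepsilon/(d+2)$. In \eqref{eq:scaled} with $\mu=\delta_x$ and with $\mu=\delta_y$ the exponential prefactors are $1+O(R^{-2})$, and $0\le v\le1$. Hence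
$\liminf_{R\to\infty}R\,\|Q_{\delta_x,R}-Q_{\delta_y,R}\|\ge c_d|x-y|$. For $x=y$ this is trivial, and the proof of Theorem~\ref{thm:rate} is complete. \qed

\section{Other domains and other harmonic functions}\label{sec:other}

We prove parts (b)--(d) of Theorem~\ref{thm:other}. From now on $\tau_n=\tau_{D_n}$, $m_n=m_{D_n}$, $w_n=w_{D_n}$.

\subsection{When the process dies out before the boundary: part (b)}

By (a) we only have to show that $H_h$ is extreme if $h$ is. The plan is that of Section~\ref{sec:upper}, but no path coupling is available. Instead we split the tagged path at its exit from an intermediate $D_k$. The position at $\tau_k$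
has forgotten the starting point when $k$ is large, because $h$ is extreme; and, with $k$ fixed, the progeny of the initial mass and of the mass shed before $\tau_k$ dies out before it
reaches $\partial D_n$, as $n\to\infty$.

\emph{The functions $w_n$.} Since $V_{D_{n+1}}\lambda\le\lambda$, Lemma~\ref{lem:facts}(vi) and (ii) give $V_{D_{n+1}}\lambda=V_{D_n}(V_{D_{n+1}}\lambda)\le V_{D_n}\lambda$ on $D_n$; in the same way $V_{D_n}\lambda\le V_B\lambda$ on every
ball $B\Subset D_n$. Hence $w_{n+1}\le w_n$ on $D_n$, and by Lemma~\ref{lem:extinct}, translated to balls with other centers, $w_n$ is locally bounded in $D_n$. By hypothesis and Lemma~\ref{lem:extinct}, $1-e^{-w_n(x)}=P_{\delta_x}(X_{D_n}\ne0)\to0$, so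
$w_n\to0$ pointwise.

\emph{Loss of memory of the tagged particle.} Let $\mu,\nu\in\mathcal M_c(E)$ be nonzero, and let $\alpha=h\mu/\langle h,\mu\rangle$, $\beta=h\nu/\langle h,\nu\rangle$. For Borel
$\Phi:\partial D_k\to[0,1]$ let $h^\Phi(x)=\Pi_x[(h\Phi)(\xi_{\tau_k})]$, $x\in D_k$. For $k$ so large that $D_k\supset\operatorname{supp}\mu\cup\operatorname{supp}\nu$, let
\[
\eta_k=\sup_\Phi\Big|\int\frac{h^\Phi}h\,d\alpha-\int\frac{h^\Phi}h\,d\beta\Big| .
\]
We claim that $\eta_k\to0$. Choose $\Phi_k$ attaining the supremum up to $1/k$. The functions $h^{\Phi_k}$ are harmonic in $D_k$ with $0\le h^{\Phi_k}\le h$. Since a locally bounded sequence of harmonic functions is locally equicontinuous, every subsequence has a further subsequence which converges locally uniformly in $E$ to a harmonic function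
$\tilde h$ with $0\le\tilde h\le h$. By the minimum principle $\tilde h\equiv0$ or $\tilde h>0$, and since $h$ is extreme, $\tilde h=ch$ for some $c\ge0$. As $\alpha$ and $\beta$ are probability measures with compact support, both integrals with $\Phi=\Phi_k$ converge to $c$ along this
subsequence. This proves the claim.

\emph{Conclusion.} Let $\tilde H\in\mathbb H(X)$, $\tilde H\le H_h$. As in Lemma~\ref{lem:g} write $\tilde H=gH_h$ with $g$ measurable, $0\le g\le1$, $g(0)=0$; note that $\langle h,\mu\rangle>0$ for $\mu\ne0$. Let $D_k\supset\operatorname{supp}\mu\cup\operatorname{supp}\nu$ and $n>k$. By Lemma~\ref{lem:tagged} with weight $h$,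
\begin{equation}\label{eq:gb}
\langle h,\mu\rangle g(\mu)=P_\mu\big[\langle h,X_{D_n}\rangle g(X_{D_n})\big]=\int\mu(dx)\,\Pi_x\big[h(\xi_{\tau_n})\,P_{\mu+2m_n}g(X_{D_n})\big].
\end{equation}
Write $m_n=m_k+r$ with $r$ the occupation measure over $[\tau_k,\tau_n)$. By branching and Lemma~\ref{lem:extinct}, as in Section~\ref{sec:upper},
\[
\big|P_{\mu+2m_k+2r}\,g(X_{D_n})-P_{2r}\,g(X_{D_n})\big|\le1\wedge\langle w_n,\mu+2m_k\rangle .
\]
The right side depends only on the path up to $\tau_k$, and $\Pi_zh(\xi_{\tau_n})=h(z)$ for $z\in\partial D_k$. So, by the strong Markov property at $\tau_k$, replacing $P_{\mu+2m_n}$ by $P_{2r}$ in \eqref{eq:gb} changes the right side by at most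
\[
\epsilon_n(\mu)=\int\mu(dx)\,\Pi_x\big[h(\xi_{\tau_k})\,(1\wedge\langle w_n,\mu+2m_k\rangle)\big].
\]
For fixed $k$ we have $\epsilon_n(\mu)\to0$ as $n\to\infty$. Indeed, for $n>k$, $w_n\le w_{k+1}$ on $D_k$, and $w_{k+1}$ is bounded on the compact set $\overline D_k\subset D_{k+1}$; since $w_n\to0$, dominated convergence gives $\langle w_n,\mu+2m_k\rangle\to0$ a.s.; and $h$ is bounded on
$\partial D_k$, so dominated convergence applies again.

After the replacement, the strong Markov property at $\tau_k$ shows that the right side of \eqref{eq:gb} is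
\[
\int\mu(dx)\,\Pi_x\big[(h\Psi_n)(\xi_{\tau_k})\big]=\langle h,\mu\rangle\int\frac{h^{\Psi_n}}h\,d\alpha,\qquad
\Psi_n(z)=\frac1{h(z)}\,\Pi_z\big[h(\xi_{\tau_n})\,P_{2m_n}g(X_{D_n})\big]\quad(z\in\partial D_k).
\]
Here $0\le\Psi_n\le1$, again because $\Pi_zh(\xi_{\tau_n})=h(z)$. The same holds for $\nu$ and $\beta$ with the same $\Psi_n$. Therefore
\[
|g(\mu)-g(\nu)|\le\eta_k+\frac{\epsilon_n(\mu)}{\langle h,\mu\rangle}+\frac{\epsilon_n(\nu)}{\langle h,\nu\rangle} .
\]
Let $n\to\infty$, then $k\to\infty$: $g(\mu)=g(\nu)$. So $H_h$ is extreme. \qed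

\subsection{When there is an obstruction: part (c)}

We now make the candidate \eqref{eq:candidate} rigorous, with $v=h_u$. First, if $u\ge0$ is $C^2$ with $\frac12\Delta u=u^2$, then It\^o's formula gives \eqref{eq:VD} with $f=u$ for every $D\Subset E$, and
$V_Du=u$ by uniqueness; this is the instance mentioned in the statement.

\emph{The function $h_u$.} Let $h_n(x)=\Pi_x[h(\xi_{\tau_n})e^{-2\int_0^{\tau_n}u(\xi_s)ds}]\le h(x)$. By the strong Markov property, for $D\Subset E$ with $D\subset D_n$,
\[
h_n(x)=\Pi_x\Big[h_n(\xi_{\tau_D})\,e^{-2\int_0^{\tau_D}u(\xi_s)ds}\Big].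
\]
Applied to $h_{n+1}$ with $D=D_n$, and with $h_{n+1}\le h$, this gives $h_{n+1}\le h_n$. So the limit $h_u$ exists and $h_u\le h$. Every $D\Subset E$ lies in $D_n$ for large $n$, and $h$ is bounded on $\partial D$; letting $n\to\infty$ we get
\begin{equation}\label{eq:hu}
h_u(x)=\Pi_x\Big[h_u(\xi_{\tau_D})\,e^{-2\int_0^{\tau_D}u(\xi_s)ds}\Big]\qquad(D\Subset E,\ x\in E).
\end{equation}

\emph{The competitor.} Let $\tilde H(\mu)=\langle h_u,\mu\rangle e^{-\langle u,\mu\rangle}\le H_h(\mu)$. By Lemma~\ref{lem:tagged} with $k=h_u$ and $F=e^{-\langle u,\cdot\rangle}$, by \eqref{eq:laplace} with $V_Du=u$, and by \eqref{eq:hu},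
\[
P_\mu\tilde H(X_D)=e^{-\langle u,\mu\rangle}\int\mu(dx)\,\Pi_x\Big[h_u(\xi_{\tau_D})\,e^{-2\int_0^{\tau_D}u(\xi_s)ds}\Big]=\tilde H(\mu).
\]
So $\tilde H\in\mathbb H(X)$.

\emph{$u>0$ in $E$.} For a ball $B\Subset E$ we have $u=V_Bu$, that is, $u+G_B(u\cdot u)=\Pi_\cdot u(\xi_{\tau_B})$ on $B$, and Lemma~\ref{lem:FK} with $c=u$ gives $u(y)=\Pi_y[u(\xi_{\tau_B})e^{-\int_0^{\tau_B}u(\xi_s)ds}]$ for $y\in B$. If $u$ vanishes at the center of $B$, then $u=0$ almost everywhere on $\partial B$ with respect
to surface measure (counting measure if $d=1$), which is the exit law from the center up to a factor. The exit laws from all points of $B$ are absolutely continuous with respect to it, by the Poisson formula, so $u=0$ on $B$. Thus $\{u=0\}$ contains with each point $y$ the open ball about $y$ of radius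
$\frac12\min(1,\operatorname{dist}(y,E^c))$. Hence it is open; and it is closed in $E$, since for points $y_j\to y\in E$ these radii are bounded below. As $E$ is connected and $u\not\equiv0$, it is empty.

\emph{$\tilde H$ is not a multiple of $H_h$.} Choose $x$ with $h_u(x)>0$. If $\tilde H=cH_h$, then $\mu=t\delta_x$ gives $e^{-tu(x)}h_u(x)=c\,h(x)$ for all $t>0$, which is impossible since $u(x)>0$. So $H_h$ is not extreme.

\emph{The criterion.} Since $\Pi_xh(\xi_{\tau_n})=h(x)$, the measure $h(x)^{-1}h(\xi_{\tau_n})\,d\Pi_x$ is a probability. By Jensen's inequality and the Markov property,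
\begin{align*}
h_n(x)&\ge h(x)\exp\Big(-\frac2{h(x)}\,\Pi_x\Big[h(\xi_{\tau_n})\int_0^{\tau_n}u(\xi_s)\,ds\Big]\Big)\\
&=h(x)\exp\Big(-\frac2{h(x)}\,\Pi_x\int_0^{\tau_n}(hu)(\xi_s)\,ds\Big).
\end{align*}
If the last integrals are bounded in $n$, then $h_u(x)>0$. \qed

\subsection{The ball: part (d)}

By translation let $E=B_\rho$, and let $u=V_E1\le1$ on $E$. This is defined by the exit measure from the bounded domain $E$ of super-Brownian motion in $\mathbb R^d$. By Lemma~\ref{lem:facts}(vi), $V_Du=u$ for all $D\Subset E$. Since $u+G_E(u^2)=1$ in $E$, we have $u\not\equiv0$. We check the criterion of (c) at $x=0$ for an arbitrary positive harmonic $h$. Under $\Pi_0$ the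
law of $\xi_s$ restricted to $\{s<\tau_E\}$ is rotation invariant, so by the mean value property $\Pi_0[h(\xi_s);s<\tau_E]=h(0)\,\Pi_0(s<\tau_E)$. Integrating over $s$ and using $u\le1$ we get
\[
\sup_n\Pi_0\int_0^{\tau_n}(hu)(\xi_s)\,ds\le\Pi_0\int_0^{\tau_E}h(\xi_s)\,ds=h(0)\,\Pi_0\tau_E<\infty .
\]
By (c), $H_h$ is not extreme. \qed

\begin{thebibliography}{9}
\bibitem{source}
\emph{Diffusions, Superdiffusions and Partial Differential Equations},
\url{http://gill.readingroo.ms/ENTER/Science/Research%20Methods%20-%20More%20Books/Diffusions,%20Superdiffusions%20and%20Partial%20Differential%20Equations.pdf}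
\end{thebibliography}

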